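\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{A terminal threefold from which the minimal model program reaches infinitely many minimal models}

\begin{abstract}
We construct, for each $k\in\{0,1,2\}$, a $\mathbb Q$-factorial terminal projective threefold $Y$ of Kodaira dimension $k$ such that the runs of the $K_Y$-minimal model program end in infinitely many different minimal models of $Y$. This disproves the conjecture that only finitely many minimal models of a terminal projective threefold can be reached in this way. The threefold $Y$ is the quotient by an involution of a fiber product over $\mathbb P^1$ of a rational elliptic surface with another surface. It contains a surface $S$ that a suitable run contracts along a pencil of rational curves, and it has an automorphism of infinite order, coming from a translation of the elliptic surface, no nonzero power of which preserves that pencil. We also give smooth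 examples, examples in all dimensions $n\ge 3$ and all Kodaira dimensions between $0$ and $n-1$, and we show that finiteness does hold for threefolds of Kodaira dimension $3$.
\end{abstract}


\section{Introduction}

All varieties are over $\mathbb C$. A normal variety $Z$ is \emph{terminal} if $K_Z$ is $\mathbb Q$-Cartier and every exceptional divisor over $Z$ has positive discrepancy; it is \emph{$\mathbb Q$-factorial} if every Weil divisor on $Z$ has a Cartier multiple.

Let $Y$ be a terminal projective threefold. A \emph{run} of the $K_Y$-MMP is a sequence
\[
Y=Z_0\dashrightarrow Z_1\dashrightarrow Z_2\dashrightarrow\cdots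
\]
of divisorial contractions and flips, each associated with a $K_{Z_i}$-negative extremal ray of $\overline{NE}(Z_i)$. All varieties occurring in a run are terminal, so their canonical divisors are $\mathbb Q$-Cartier. By termination of flips in dimension $3$ every run is finite. If the last variety $X$ of a run has nef canonical divisor, we call the pair $(X,\varphi)$, where $\varphi:Y\dashrightarrow X$ is the composition of the steps, an \emph{outcome}: it is a minimal model of $Y$ reached via the $K_Y$-MMP. Two outcomes $(X,\varphi)$ and $(X',\varphi')$ are \emph{the same} if there is an isomorphism $\beta:X\to X'$ with $\beta\varphi=\varphi'$, that is, if they are the same model of $Y$; otherwise they are different. In higher dimensions we use the same terms for finite sequences of such steps; termination is not needed there.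

How many outcomes are there? On a surface of nonnegative Kodaira dimension the order in which one contracts $(-1)$-curves does not matter: the minimal model is unique. A threefold can have several minimal models, and even infinitely many. But a run starts from one fixed variety and is finite, so the only freedom is the choice among the negative extremal rays at finitely many steps. It is natural to guess that this freedom is finite. The following conjecture is posed in \cite{MFO}.

\begin{conjecture}
Suppose that $Y$ is a terminal projective threefold. Then the number of minimal models $X_i$ that can be reached via the $K_Y$-MMP is finite.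
\end{conjecture}

The weak point of the guess is that $\overline{NE}(Y)$ may have infinitely many $K_Y$-negative extremal rays. We prove that the conjecture is false.

\begin{theorem}\label{thm:A}
For each $k\in\{0,1,2\}$ there is a $\mathbb Q$-factorial terminal projective threefold $Y$ with $\kappa(Y)=k$, whose only singularities are points of type $\frac12(1,1,1)$, such that infinitely many pairwise different minimal models of $Y$ are reached by runs of the $K_Y$-MMP.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] In Theorem~\ref{thm:A} one can even take $Y$ smooth.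
\item[(2)] The threefolds $Y$ constructed for Theorem~\ref{thm:A} have infinitely many $K_Y$-negative extremal rays of flipping type.
\item[(3)] If $Y$ is a terminal projective threefold with $\kappa(Y)=3$, the number of outcomes is finite. If $\kappa(Y)=-\infty$, there are none. So for $\kappa\in\{-\infty,0,1,2,3\}$, finiteness holds for all terminal projective threefolds of Kodaira dimension $\kappa$ if and only if $\kappa\in\{-\infty,3\}$.
\item[(4)] For all $n\ge3$ and $0\le k\le n-1$ there is a smooth projective $n$-fold of Kodaira dimension $k$ for which infinitely many different minimal models are reached by runs of the MMP.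
\end{enumerate}
\end{theorem}

The idea is to build a $Y$ that has an automorphism $\alpha$ of infinite order and one outcome $\varphi:Y\dashrightarrow X$. Every $\varphi\alpha^n$ is then an outcome, and these are pairwise different as soon as no nonzero power of $\alpha$ descends to a regular automorphism of $X$. The targets are all the same abstract variety $X$; what differs is the map from $Y$, and this is the notion in the conjecture. Section~\ref{sec:mech} explains how we detect that $\alpha^k$ does not descend: a divisor $S\subset Y$ is contracted to a curve, and $\alpha^k$ does not respect the fibers of this contraction. Sections~\ref{sec:double} and~\ref{sec:R} build the two surfaces from which $Y$ is made, Section~\ref{sec:Y} builds $Y$, Section~\ref{sec:run} follows one run, and Section~\ref{sec:proofA} concludes. Theorem~\ref{thm:B}, which is not needed to disprove the conjecture, is proved in Section~\ref{sec:B}.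

\section{The mechanism}\label{sec:mech}

The smallest picture of one variety $X$ giving two different models is local; here $Y$ is not projective, and the program is meant over the cone.

\begin{example}\label{ex:atiyah}
Let $Y$ be the blow-up of the cone $\{x_1x_2=x_3x_4\}\subset\mathbb A^4$ at its vertex. It is the total space of $\mathcal O(-1,-1)$ over $\mathbb P^1\times\mathbb P^1$; let $S\cong\mathbb P^1\times\mathbb P^1$ be the zero section. By adjunction $K_Y|_S=\mathcal O(-2,-2)\otimes\mathcal O(1,1)=\mathcal O(-1,-1)$, so the lines of both rulings of $S$ are $K_Y$-negative. Both rulings can be contracted: $Y$ is the blow-up of the zero section of the total space of $\mathcal O(-1)\oplus\mathcal O(-1)$ over either factor $\mathbb P^1$. The involution $\iota$ that exchanges $x_3$ and $x_4$ lifts to $Y$, maps $S$ to itself and exchanges the two rulings. Hence, if $\varphi:Y\to X$ contracts $S$ along the first ruling, then $\varphi\iota:Y\to X$ contracts $S$ along the second. No automorphism $\beta$ of $X$ satisfies $\beta\varphi=\varphi\iota$, because the two sides have different fibers on $S$. In terms of $\mathbb C(S)=\mathbb C(x,y)$: the map $\varphi$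 remembers the subfield $\mathbb C(x)$, and $\varphi\iota$ remembers $\mathbb C(y)$.
\end{example}

Here is the general form of this observation. Recall that a rational map from a normal variety to a projective variety is defined at the generic point of every prime divisor.

\begin{lemma}\label{lem:mech}
Let $Y$ be a terminal projective threefold, $\varphi:Y\dashrightarrow X$ the outcome of a run with at least one step, and $\alpha\in\mathrm{Aut}(Y)$.
\begin{enumerate}
\item[(i)] For every $n\in\mathbb Z$ the map $\varphi_n=\varphi\circ\alpha^n:Y\dashrightarrow X$ is an outcome.
\item[(ii)] Let $S\subset Y$ be a prime divisor with $\alpha(S)=S$, such that the closure $T_X\subset X$ of the image of $S$ under $\varphi$ is a curve, and put $\mathcal K=(\varphi|_S)^*\mathbb C(T_X)\subset\mathbb C(S)$. If $(\alpha^k|_S)^*\mathcal K\ne\mathcal K$ for all $k\neq0$, then the outcomes $\varphi_n$, $n\in\mathbb Z$, are pairwise different.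
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let the first step of the run belong to the ray $\mathcal R_0$ with contraction $c:Y\to Z'$. The morphism $c\circ\alpha^n$ contracts exactly the curves whose class lies in $(\alpha^{-n})_*\mathcal R_0$, which is again a $K_Y$-negative extremal ray. So precomposing the first step with $\alpha^n$ gives the divisorial contraction, respectively the flip, of this ray, with the same target. Continue with the remaining steps unchanged.

(ii) Suppose $\beta\in\mathrm{Aut}(X)$ satisfies $\beta\varphi_m=\varphi_n$ with $n\neq m$, that is, $\beta\varphi=\varphi\alpha^k$ with $k=n-m\ne0$. Both sides are defined at the generic point of $S$, since $\alpha^k(S)=S$, and restricting to $S$ gives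
\[
\beta\circ\varphi|_S=\varphi|_S\circ\alpha^k|_S .
\]
The closures of the images are $\beta(T_X)$ and $T_X$, so $\beta(T_X)=T_X$. Now pull back $\mathbb C(T_X)$ to $\mathbb C(S)$. The left side gives $(\varphi|_S)^*\beta^*\mathbb C(T_X)=(\varphi|_S)^*\mathbb C(T_X)=\mathcal K$, and the right side gives $(\alpha^k|_S)^*\mathcal K$. So $(\alpha^k|_S)^*\mathcal K=\mathcal K$, contrary to the hypothesis.
\end{proof}

On $\mathbb P^1\times\mathbb P^1$ the square of every automorphism preserves both rulings, so to get infinitely many outcomes in this way we need a surface $S$ with richer automorphisms. The plan is as follows.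
\begin{itemize}
\item Section~\ref{sec:R} produces a rational elliptic surface $R$ with an involution $\sigma$, a pencil of $\sigma$-invariant rational curves, and a translation $\theta$ commuting with $\sigma$ such that no $\theta^k$, $k\ne 0$, preserves the pencil. The surface $S$ will be birational to $R/\sigma$.
\item To put $S$ into a threefold to which $\theta$ extends, we take a fiber product $R\times_{\mathbb P^1}V$ over the base of the elliptic fibration. The translation acts on the first factor alone. Each section $E\subset V$ gives a copy $R\times_{\mathbb P^1}E$ of $R$.
\item The canonical class must be negative on the curves of the pencil in this copy of $R$, and nef after the copy has been contracted. This is the reason for dividing by an involution; see Remark~\ref{rem:whyquotient}.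
\end{itemize}

\section{Pencils on double covers}\label{sec:double}

Both surfaces come from one construction. Let $W$ be a smooth projective surface and $M$ a very ample line bundle on it. Let $s\in H^0(W,2M)$ and $t\in H^0(W,M)$ have smooth zero curves $B$ and $T$ that meet transversally, in $r=2M^2>0$ points $p_1,\dots,p_r$. By Bertini's theorem on $W$ and on $B$, this holds for general $s,t$; indeed, for any $s$ with smooth zero curve it holds for general $t$.

Let $\nu:V_0=\{w^2=s\}\to W$ be the double cover inside the total space of $M$. It is smooth because $B$ is, and irreducible because $B$ is reduced and nonempty, so that $s$ is not a square. We have $K_{V_0}=\nu^*(K_W+M)$, and the fixed locus of the involution $w\mapsto-w$ is $\{w=0\}\cong B$. The two sections $w,t$ of $\nu^*M$ vanish simultaneously exactly at the points $\hat p_i$ over the $p_i$. By transversality $(s,t)$ are local coordinates at $p_i$ (after a trivialization of $M$), so $(w,t)$ are local coordinates at $\hat p_i$.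

Let $\varepsilon:V\to V_0$ be the blow-up of $\hat p_1,\dots,\hat p_r$, with exceptional curves $E_1,\dots,E_r$. Then $u=w/t$ is a morphism $V\to\mathbb P^1$. Let $\Phi$ be its fiber class and $\tau$ the lift of the involution to $V$. We shall use the following facts.

\begin{enumerate}
\item[(a)] The $E_i$ are disjoint $\tau$-invariant sections of $u$ with $E_i^2=-1$, and
\[
K_V=\varepsilon^*\nu^*(K_W+M)+\sum_iE_i,\qquad \Phi=\varepsilon^*\nu^*M-\sum_iE_i .
\]
\item[(b)] We have $u\circ\tau=-u$, and $\mathrm{Fix}(\tau)=u^{-1}(0)\sqcup\{e_1,\dots,e_r\}$ with $e_i=E_i\cap u^{-1}(\infty)$. In suitable local coordinates at $e_i$, one of which is $v=1/u$, $\tau=-\mathrm{id}$.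

Indeed, near $E_i$ there are two charts. In the chart with coordinates $(t,u)$, $w=tu$, we have $\tau(t,u)=(t,-u)$, with fixed locus $u=0$. In the chart with coordinates $(w,v)$, $t=wv$, we have $\tau(w,v)=(-w,-v)$, whose only fixed point is $w=v=0$, that is, $e_i$. Away from the $E_i$ the fixed locus is $\{w=0\}$, and there $t\neq0$ on this locus, so that it is given by $u=0$.
\item[(c)] The members of the pencil $\langle w,t\rangle$ are smooth at every $\hat p_i$ with pairwise distinct tangents, so each fiber of $u$, as a scheme, is the strict transform of a member and is isomorphic to it.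
\item[(d)] The fiber $u^{-1}(0)\cong B$ is smooth, and so is $u^{-1}(\infty)\cong\{w^2=s|_T\}$, because $s|_T$ has simple zeros. Hence the critical values of $u$ form a finite subset of $\mathbb C^*$.
\end{enumerate}

\textbf{The surface $V$.} From now on $V$ denotes the surface obtained, for general $s,t$, from one of
\begin{equation}\label{eq:choices}
(W,M)=(\mathbb P^2,\mathcal O(3)),\qquad(\mathbb P^1\times\mathbb P^1,\mathcal O(2,3)),\qquad(\mathbb P^2,\mathcal O(4)).
\end{equation}
Here $K_W+M$ is $\mathcal O$, $\mathcal O(0,1)$, $\mathcal O(1)$, respectively. In each case it is globally generated, and its Iitaka dimension is $0$, $1$, $2$, respectively.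

\section{The elliptic surface and its translation}\label{sec:R}

Let $Q=\mathbb P^1\times\mathbb P^1$ with affine coordinates $x,y$ on the two factors. Apply Section~\ref{sec:double} to $Q$ with $M=\mathcal O(1,1)$ and sections $b\in H^0(\mathcal O(2,2))$, $l\in H^0(\mathcal O(1,1))$. We write
\[
\rho:R_0=\{z^2=b\}\to Q,\quad R\to R_0,\quad \pi=z/l:R\to\mathbb P^1,\quad \sigma,\quad \Gamma_1,\dots,\Gamma_4,\quad f_1,\dots,f_4
\]
for the double cover, the blow-up, the fibration, the involution, the four exceptional curves, and the isolated fixed points of $\sigma$ (there are four because $r=2\cdot2$). Let $F$ be the fiber class of $\pi$. Suppressing the pullback to $R$, fact (a) and $K_Q+M=\mathcal O(-1,-1)$ give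
\[
F=\rho^*\mathcal O(1,1)-\sum\Gamma_i,\qquad K_{R_0}=-\rho^*\mathcal O(1,1),\qquad K_R=-F .
\]
In particular $-K_{R_0}$ is ample, so $R_0$ and $R$ are rational. Since $F^2=0=K_R\cdot F$, the fibers of $\pi$ have arithmetic genus $1$. The pencil of rational curves in the plan above comes from the first projection of $Q$:
\[
\lambda:R\to R_0\xrightarrow{\ \rho\ }Q\xrightarrow{\mathrm{pr}_1}\mathbb P^1,\qquad N=\lambda^*\mathcal O(1).
\]
A general fiber of $\lambda$ is a double cover of $\mathbb P^1$ branched in two points, hence rational. We have $\lambda\sigma=\lambda$ and
\begin{equation}\label{eq:Nnumbers}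
N\cdot F=2\,\bigl(\mathcal O(1,0)\cdot\mathcal O(1,1)\bigr)=2,\qquad N\cdot\Gamma_i=0,
\end{equation}
the latter because $\Gamma_i$ is contracted in $R_0$.

We want to translate along the fibers of $\pi$ by the difference of two of the sections $\Gamma_i$ and to compute the images of curves in $\mathrm{Pic}(R)$. Linear equivalence on the generic fiber determines classes in $\mathrm{Pic}(R)$ only up to components of fibers. This is harmless if all fibers are integral, and so we first arrange this.

\begin{lemma}\label{lem:integral}
Fix $b$ with smooth zero curve. For general $l$, all fibers of $\pi$ are integral. In particular they are connected.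
\end{lemma}

\begin{proof}
The surface $R_0\subset\mathbb P^4$ is given by $x_0x_3=x_1x_2$ and $z^2=b(x)$. It has degree $4$, and its hyperplane class is $H=-K_{R_0}$. By fact (c), it suffices to show that all hyperplane sections of $R_0$ in the pencil spanned by $z$ and $l$ are integral. Let $\mathcal Z\subset(\mathbb P^4)^\vee$ be the set of hyperplanes with non-integral section.

\emph{Claim: $\mathcal Z$ lies in a constructible set of dimension at most $2$.} A non-integral hyperplane section has degree $4$ and at least two components, counted with multiplicity. So it contains an integral curve $G$ of degree $d\le2$: a line or a smooth plane conic. By adjunction $-2=G^2+K_{R_0}\cdot G=G^2-d$, so $G^2=d-2$. By the Hodge index theorem only finitely many numerical classes have given degree $H\cdot G$ and given self-intersection. Moreover $h^1(\mathcal O_{R_0})=h^1(\mathcal O_Q)+h^1(\mathcal O_Q(-1,-1))=0$, so only finitely many elements of $\mathrm{Pic}(R_0)$ occur as classes of such $G$.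
\begin{itemize}
\item If $d=1$, then $G^2=-1$ and $G$ is the only irreducible curve in its class. So there are finitely many lines, and the hyperplanes containing a given one form a $\mathbb P^2$.
\item If $d=2$, then $G^2=0$ and $h^0(\mathcal O(G))\le h^0(\mathcal O_{R_0})+h^0(\mathcal O_G(G))=1+h^0(\mathcal O_{\mathbb P^1})=2$. So the conics form finitely many families of dimension at most $1$, and the hyperplanes containing the plane of a given conic form a $\mathbb P^1$.
\end{itemize}
In both cases we get a constructible set of hyperplanes of dimension at most $2$.

The hyperplane $[z]$ is not in $\mathcal Z$: the curve $\{z=0\}\cong\{b=0\}$ is smooth, and it is connected because $\mathcal O(2,2)$ is ample. Projection from the point $[z]$ therefore maps $\mathcal Z$ into a constructible set of dimension at most $2$ in $\mathbb P(H^0(Q,\mathcal O(1,1)))=\mathbb P^3$. Let $[l]$ lie outside its closure. A member of the pencil $\langle z,l\rangle$ is either $[z]$ or projects to $[l]$, so no member lies in $\mathcal Z$.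
\end{proof}

\textbf{Choice of $b$ and $l$.} Fix $b$ and $l$ as in Section~\ref{sec:double} and Lemma~\ref{lem:integral}. Replacing $l$ by $cl$ with $c\in\mathbb C^*$ multiplies $\pi$ by $c^{-1}$ and changes nothing else. By fact (d) the critical values of $\pi$ and of $u$ form finite subsets of $\mathbb C^*$. So, for each choice of $V$, we may and do choose $c$ such that
\begin{equation}\label{eq:disjoint}
\text{the critical values of }\pi\text{ and of }u\text{ are disjoint.}
\end{equation}

\textbf{The translation.} The generic fiber of $\pi$ is a smooth curve of genus $1$ over $\mathbb C(\mathbb P^1)$. On it there is the translation that maps a point $p$ to the unique point linearly equivalent to $p+\Gamma_2-\Gamma_1$. Let $\theta$ be the resulting birational self-map of $R$ over $\mathbb P^1$; it is an isomorphism over the open set of smooth fibers and is given by the same rule there.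

Before the general statement, here is the decisive computation in its first case. Grant that $\theta$ is an automorphism of $R$. Then $\theta(\Gamma_1)=\Gamma_2$, and $\lambda$ contracts both of these curves, so nothing is visible yet. The section $\theta^2(\Gamma_1)$ restricts to a point linearly equivalent to $2\Gamma_2-\Gamma_1$ on the generic fiber. Since all fibers are integral, $\theta^2(\Gamma_1)\sim2\Gamma_2-\Gamma_1+jF$ for some $j\in\mathbb Z$. Its self-intersection is $-1$, so $-1=-4-1+2j$ and $j=2$. Hence
\[
N\cdot\theta^2(\Gamma_1)=2\,N\cdot F=4\ne0=N\cdot\Gamma_1 ,
\]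
so $\theta^2$ does not map the fibers of $\lambda$ to fibers of $\lambda$, and neither does $\theta$.

\begin{lemma}\label{lem:theta}
\begin{enumerate}
\item[(i)] $\theta$ is an automorphism of $R$ with $\pi\theta=\pi$ and $\theta\sigma=\sigma\theta$.
\item[(ii)] For all $n\in\mathbb Z$, the curve $\Gamma^{(n)}=\theta^n(\Gamma_1)$ satisfies
\[
\Gamma^{(n)}\sim n\Gamma_2-(n-1)\Gamma_1+n(n-1)F,\qquad N\cdot\Gamma^{(n)}=2n(n-1).
\]
The curves $\Gamma^{(n)}$, $n\in\mathbb Z$, are pairwise distinct.
\item[(iii)] For every $k\ne0$ there is no $\mu\in\mathrm{Aut}(\mathbb P^1)$ with $\lambda\circ\theta^k=\mu\circ\lambda$.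
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By construction $\pi\theta=\pi$ as rational maps. Let $R'$ be a smooth projective surface with birational morphisms $a,a':R'\to R$ such that $a'=\theta a$. Write
\[
K_{R'}\sim a^*K_R+\mathcal E\sim a'^*K_R+\mathcal E',
\]
where $\mathcal E,\mathcal E'\ge0$ have the full exceptional loci of $a$ and $a'$ as supports. Since $K_R=-F$ and $\pi a=\pi a'$, we have $a^*K_R\sim a'^*K_R$, hence $\mathcal E\sim\mathcal E'$. As $\mathcal E$ is effective and $a$-exceptional, $h^0(\mathcal O_{R'}(\mathcal E))=1$, so $\mathcal E=\mathcal E'$. Thus $a$ and $a'$ contract the same curves, and $\theta=a'a^{-1}$ is an automorphism by Zariski's main theorem.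

For the commutation, let $F_c=\pi^{-1}(c)$ be a smooth fiber. The isomorphism $\sigma:F_c\to F_{-c}$ maps the point $\Gamma_i\cap F_c$ to $\Gamma_i\cap F_{-c}$, because $\sigma(\Gamma_i)=\Gamma_i$. Hence it carries the translation by $\Gamma_2-\Gamma_1$ on $F_c$ to the translation by $\Gamma_2-\Gamma_1$ on $F_{-c}$. So $\sigma\theta=\theta\sigma$ on a dense open set, hence everywhere.

(ii) On the generic fiber $\Gamma^{(n)}$ is linearly equivalent to $\Gamma_1+n(\Gamma_2-\Gamma_1)$. So $\Gamma^{(n)}-n\Gamma_2+(n-1)\Gamma_1$ is linearly equivalent to a divisor supported on fibers. By Lemma~\ref{lem:integral} every irreducible component of a fiber is a full fiber, so this divisor is $\sim jF$ for some $j\in\mathbb Z$. From $\Gamma_i^2=-1$, $\Gamma_1\cdot\Gamma_2=0$, $\Gamma_i\cdot F=1$, $F^2=0$ and $(\Gamma^{(n)})^2=-1$ we get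
\[
-1=-n^2-(n-1)^2+2j\bigl(n-(n-1)\bigr),\qquad\text{so } j=n(n-1).
\]
By \eqref{eq:Nnumbers}, $N\cdot\Gamma^{(n)}=jN\cdot F=2n(n-1)$. Furthermore
\[
\Gamma^{(n)}\cdot(\Gamma_1-\Gamma_2)=\bigl((n-1)+j\bigr)-(-n+j)=2n-1,
\]
so different $n$ give different curves.

(iii) Suppose $\lambda\theta^k=\mu\lambda$ with $k\neq0$. Then $(\theta^k)^*N\sim N$, so $(\theta^{2k})^*N\sim N$ and
\[
N\cdot\Gamma^{(2k)}=N\cdot\theta^{2k}(\Gamma_1)=(\theta^{2k})^*N\cdot\Gamma_1=N\cdot\Gamma_1=0 .
\]
But $N\cdot\Gamma^{(2k)}=4k(2k-1)\ne0$ by (ii).
\end{proof}

\section{The threefold $Y$}\label{sec:Y}

Let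
\[
\tilde Y=R\times_{\mathbb P^1}V=\{\pi=u\}\subset R\times V,
\]
with projections $p_R$ and $p_V$. By \eqref{eq:disjoint}, at every point of $\tilde Y$ one of $\pi,u$ is a submersion, so $\tilde Y$ is smooth of dimension $3$. The morphism $p_V$ is flat, proper and surjective, and its fibers are fibers of $\pi$, which are connected. As $V$ is connected, so is $\tilde Y$; hence $\tilde Y$ is irreducible.

Since $\pi\sigma=-\pi$ and $u\tau=-u$, the involution $\gamma=(\sigma,\tau)$ acts on $\tilde Y$. Let
\[
q:\tilde Y\to Y=\tilde Y/\gamma
\]
be the quotient. By fact (b) for $R$ and for $V$,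
\[
\mathrm{Fix}(\gamma)=\bigl(\pi^{-1}(0)\times u^{-1}(0)\bigr)\ \sqcup\ \{(f_a,e_i)\}_{a,i}.
\]
Along the first part $\gamma$ fixes a smooth surface pointwise, so in suitable local coordinates it is $\mathrm{diag}(-1,1,1)$ and $Y$ is smooth there. At $(f_a,e_i)$ we have local coordinates $(z,1/\pi)$ on $R$ and $(w,1/u)$ on $V$, in both of which the involution is $-\mathrm{id}$. Since $\tilde Y$ is given by $1/\pi=1/u$, it has local coordinates $(z,w,v)$ with $v=1/\pi=1/u$, and $\gamma=-\mathrm{id}$. So $Y$ has a point of type $\frac12(1,1,1)$ there. Such a point is terminal: blowing it up resolves it, with one exceptional divisor $\mathbb P^2$ of discrepancy $\frac12$. As a finite quotient of a smooth projective variety, $Y$ is projective and $\mathbb Q$-factorial. In summary, \emph{$Y$ is a $\mathbb Q$-factorial terminal projective threefold whose only singularities are of type $\frac12(1,1,1)$.}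

\subsection*{The canonical class}
The subvariety $\tilde Y\subset R\times V$ is the pullback of the diagonal of $\mathbb P^1\times\mathbb P^1$. By adjunction and $K_R=-F$,
\begin{equation}\label{eq:KtildeY}
K_{\tilde Y}\sim p_R^*(K_R+F)+p_V^*(K_V+\Phi)=p_V^*(K_V+\Phi).
\end{equation}
In codimension $1$ the map $q$ ramifies exactly along the divisor $p_V^*(u^{-1}(0))=\pi^{-1}(0)\times u^{-1}(0)$, whose class is $p_V^*\Phi$, with index $2$. Therefore
\begin{equation}\label{eq:qK}
q^*K_Y\sim p_V^*K_V .
\end{equation}

Let $\tilde S_i=p_V^*E_i=R\times_{\mathbb P^1}E_i$. This is a copy of $R$, because $E_i$ is a section of $u$. The involution $\gamma$ preserves $\tilde S_i$ and acts on it as $\sigma$ on $R$. Put $S_i=q(\tilde S_i)$. Since $\gamma$ acts nontrivially on $\tilde S_i$, the map $q$ is unramified at the generic point of $\tilde S_i$, and so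
\begin{equation}\label{eq:CS}
q^*S_i=\tilde S_i,\qquad \mathbb C(S_i)=\mathbb C(R)^\sigma=\mathbb C(Q)=\mathbb C(x,y).
\end{equation}

\begin{remark}\label{rem:whyquotient}
On $\tilde Y$ itself the surfaces $\tilde S_i$ are of no use: $(K_V+\Phi)\cdot E_i=-1+1=0$, so $K_{\tilde Y}$ is numerically trivial on $\tilde S_i$ by \eqref{eq:KtildeY}. The ramification of $q$ absorbs exactly the term $\Phi$. After division, $q^*K_Y$ restricts to $\pi^*(K_V|_{E_i})=-F$ on $\tilde S_i\cong R$, which is negative on every curve that is not in a fiber of $\pi$; in particular it has degree $-N\cdot F=-2$ on the fibers of $\lambda$.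
\end{remark}

Let $h:Y\to W$ be the morphism induced by $\nu\varepsilon p_V$, which is $\gamma$-invariant because $\nu\varepsilon\tau=\nu\varepsilon$. By \eqref{eq:qK} and fact (a), $q^*K_Y\sim q^*h^*(K_W+M)+\sum q^*S_i$. Applying $q_*$ and $q_*q^*=2$ gives
\begin{equation}\label{eq:KY}
K_Y\sim_{\mathbb Q}h^*(K_W+M)+\sum_iS_i .
\end{equation}
So if we contract all $S_i$ compatibly with $h$, the canonical class should become the pullback of $K_W+M$, which is nef by the choice \eqref{eq:choices}.

\subsection*{A morphism that sees the pencil}
Now we make sure that the $S_i$ are contracted along the pencil $\lambda$. Since $\lambda\sigma=\lambda$, the morphism $\lambda p_R$ is $\gamma$-invariant and induces $\psi:Y\to\mathbb P^1$. Put $g_0=(\psi,h):Y\to\mathbb P^1\times W$. A general point of $W$ has two preimages in $V$, at which $u$ takes values $c$ and $-c$ with $c\in\mathbb C^*$. Over it the fiber of $\tilde Y$ consists of the two fibers $F_c$ and $F_{-c}$ of $\pi$, which are interchanged by $\gamma$. So the fiber of $h$ is isomorphic to the irreducible curve $F_c$, and on it $\psi$ is finite of degree $N\cdot F=2$. Hence $g_0$ is surjective and generically finite.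 Moreover $h$ has connected fibers, since its general fibers are connected and $W$ is normal. Let
\[
Y\xrightarrow{\ g\ }\bar Y\longrightarrow\mathbb P^1\times W
\]
be the Stein factorization of $g_0$. Then $\bar Y$ is a normal projective threefold, and $g$ is birational, being generically finite with connected fibers. Since $g_0(S_i)=\mathbb P^1\times\{p_i\}$, the image $g(S_i)$ is a curve; so the $S_i$ are $g$-exceptional.

\subsection*{The automorphism}
The automorphism $(\theta,\mathrm{id}_V)$ preserves $\tilde Y$ because $\pi\theta=\pi$, and commutes with $\gamma$ because $\theta\sigma=\sigma\theta$. So it induces $\alpha\in\mathrm{Aut}(Y)$. We have $\alpha(S_i)=S_i$, and $\alpha|_{S_i}$ is induced by $\theta$ under $\tilde S_i\cong R$. Note that $h\alpha=h$, whereas $\alpha$ does not respect $\psi$; this asymmetry is what we exploit.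

\section{One run}\label{sec:run}

We run the MMP over $\bar Y$. Every step of it is a step of an ordinary run, and the negativity lemma tells us where it ends without our having to follow the individual flips. In the form that we need, the negativity lemma \cite[Lemma 3.39]{KM} says: \emph{for a proper birational morphism of normal varieties and a $\mathbb Q$-Cartier divisor $G$ upstairs such that $-G$ is nef over the base, $G\ge0$ if and only if its pushforward is $\ge0$.}

\begin{proposition}\label{prop:run}
There is a run of the $K_Y$-MMP with outcome $\varphi:Y\dashrightarrow X$ and a birational morphism $g_X:X\to\bar Y$ with $g=g_X\varphi$ such that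
\begin{enumerate}
\item[(i)] $\varphi$ contracts all $S_i$, and $K_X\sim_{\mathbb Q}h_X^*(K_W+M)$, where $h_X:X\to\bar Y\to W$;
\item[(ii)] $\kappa(Y)$ is the Iitaka dimension of $K_W+M$;
\item[(iii)] the closure $T_X$ of the image of $S=S_1$ is a curve, and inside $\mathbb C(S)=\mathbb C(x,y)$
\begin{equation}\label{eq:K}
\mathcal K=(\varphi|_S)^*\mathbb C(T_X)=\mathbb C(x).
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{The run.} Let $A$ be an ample divisor on $\bar Y$. Put $Z_0=Y$ and $\eta_0=g$. Inductively let $Z_j$ be $\mathbb Q$-factorial, terminal and projective, with a birational morphism $\eta_j:Z_j\to\bar Y$ compatible with $Y\dashrightarrow Z_j$. Suppose there is a curve $C$ such that $\eta_j(C)$ is a point and $K_{Z_j}\cdot C<0$. By the cone theorem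
\[
[C]=\zeta+\sum a_m[C_m],
\]
a finite sum with $a_m>0$, $\zeta\in\overline{NE}(Z_j)$, $K_{Z_j}\cdot\zeta\ge0$, and with curves $C_m$ that span $K_{Z_j}$-negative extremal rays. At least one $C_m$ occurs. As $\eta_j^*A$ is nef and zero on $C$, it is zero on every summand. So there is a $K_{Z_j}$-negative extremal ray $\mathcal R$ of $\overline{NE}(Z_j)$ with $\eta_j^*A\cdot\mathcal R=0$. Every curve contracted by $\mathrm{cont}_{\mathcal R}$ is contracted by $\eta_j$. By the rigidity lemma $\eta_j$ factors through $\mathrm{cont}_{\mathcal R}$, which is therefore birational. Performing the divisorial contraction or the flip gives $Z_{j+1}$, which is again $\mathbb Q$-factorial, terminal and projective, with a compatible birational morphism to $\bar Y$.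

This terminates at some $X=Z_n$ such that $K_X$ is nef over $\bar Y$. Let $\varphi:Y\dashrightarrow X$ and $g_X:X\to\bar Y$ be the resulting maps.

\emph{(i)} Since $\varphi^{-1}$ contracts no divisor and $h=h_X\varphi$, pushing forward \eqref{eq:KY} gives
\[
K_X\sim_{\mathbb Q}h_X^*(K_W+M)+D,
\]
where $D\ge0$ is the sum of the strict transforms of those $S_i$ that $\varphi$ does not contract. As $g(S_i)$ is a curve, $D$ is $g_X$-exceptional. The first summand is pulled back from $\bar Y$, so $D$ is numerically equivalent to $K_X$ over $\bar Y$ and hence nef over $\bar Y$. The negativity lemma, applied to $G=-D$, which has pushforward $0$, gives $-D\ge0$. So $D=0$. Thus all $S_i$ are contracted by $\varphi$, and $K_X\sim_{\mathbb Q}h_X^*(K_W+M)$ is nef, because $K_W+M$ is. In particular $(X,\varphi)$ is an outcome.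

\emph{(ii)} Plurigenera of terminal projective varieties are birational invariants, so $\kappa(Y)=\kappa(X)$. As $h$ has connected fibers, $\mathbb C(W)$ is algebraically closed in $\mathbb C(Y)=\mathbb C(X)$. Since $W$ is normal, $h_{X*}\mathcal O_X=\mathcal O_W$. Hence $h^0(X,mK_X)=h^0(W,m(K_W+M))$ for sufficiently divisible $m>0$.

\emph{(iii)} Since $S$ is contracted, $\dim T_X\le1$. Since $g=g_X\varphi$, we have $g_X(T_X)=g(S)$, which is a curve, so $T_X$ is a curve. The composition
\[
S\dashrightarrow T_X\to g(S)\to\mathbb P^1\times\{p_1\}\cong\mathbb P^1
\]
is $\psi|_S$, which is induced by $\lambda$; as $\lambda$ comes from the first projection of $Q$, it corresponds to the subfield $\mathbb C(x)\subset\mathbb C(x,y)$. Hence $\mathbb C(x)\subset\mathcal K\subset\mathbb C(x,y)$, and $\mathcal K$ has transcendence degree $1$. So $\mathcal K$ is algebraic over $\mathbb C(x)$. But $\mathbb C(x)$ is algebraically closed in $\mathbb C(x,y)$, and so $\mathcal K=\mathbb C(x)$.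
\end{proof}

\section{Infinitely many outcomes}\label{sec:proofA}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $Y$ be the threefold of Section~\ref{sec:Y} and $(X,\varphi)$ the outcome of Proposition~\ref{prop:run}. By part (ii) of that proposition, the three choices in \eqref{eq:choices} give $\kappa(Y)=0,1,2$.

We apply Lemma~\ref{lem:mech} with $S=S_1$ and the automorphism $\alpha$. The run has at least one step, since $\varphi$ contracts $S$. We have $\alpha(S)=S$, and $T_X$ is a curve. Suppose $(\alpha^k|_S)^*\mathcal K=\mathcal K$ for some $k\ne0$. Inside $\mathbb C(R)\supset\mathbb C(S)$ we have $\mathcal K=\mathbb C(x)=\lambda^*\mathbb C(\mathbb P^1)$ by \eqref{eq:K}, and $\alpha^k|_S$ is induced by $\theta^k$. So $(\theta^k)^*$ maps $\lambda^*\mathbb C(\mathbb P^1)$ onto itself. It therefore induces an automorphism of the field $\mathbb C(\mathbb P^1)$ over $\mathbb C$, that is, $\lambda\theta^k=\mu\lambda$ for some $\mu\in\mathrm{Aut}(\mathbb P^1)$. This contradicts Lemma~\ref{lem:theta}(iii).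

Hence $(X,\varphi\alpha^n)$, $n\in\mathbb Z$, are infinitely many pairwise different minimal models of $Y$ reached by runs of the $K_Y$-MMP. In particular, the conjecture is false.
\end{proof}

\section{Complements}\label{sec:B}

We now prove Theorem~\ref{thm:B}. To recognize contractions of extremal rays we use the following criterion.

\begin{lemma}\label{lem:ray}
Let $Z$ be a terminal projective variety, $Z'$ a normal projective variety and $f:Z\to Z'$ a birational morphism. Suppose that $f$ contracts at least one curve and that the classes of all contracted curves lie in one ray $\mathbb R_+v$ with $K_Z\cdot v<0$. Then $\mathbb R_+v$ is a $K_Z$-negative extremal ray of $\overline{NE}(Z)$, and its contraction is $f$.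
\end{lemma}

\begin{proof}
By the relative Kleiman criterion $-K_Z$ is $f$-ample, so $mf^*A'-K_Z$ is ample for $A'$ ample on $Z'$ and $m\gg0$. Let $\mathcal F=(f^*A')^\perp\cap\overline{NE}(Z)$, an extremal face since $f^*A'$ is nef. Then $K_Z<0$ on $\mathcal F\setminus0$. By the cone theorem every element of $\mathcal F$ is a finite sum $\zeta+\sum a_m[C_m]$ with $\zeta\in\overline{NE}(Z)$, $a_m>0$ and $K_Z\cdot\zeta\ge0$, and all summands lie in $\mathcal F$. Hence $\zeta=0$, and the curves $C_m$ are contracted by $f$. So $\mathcal F=\mathbb R_+v$. Finally, $f$ has connected fibers because $Z'$ is normal, and it contracts exactly the curves with class in $\mathcal F$.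
\end{proof}

\subsection{Smooth examples}\label{subsec:smooth}
Let $Y$ be as in Section~\ref{sec:Y}, with the outcomes $\varphi_n=\varphi\alpha^n$ of Section~\ref{sec:proofA}, and let $Y'\to Y$ be the blow-up of all $\frac12(1,1,1)$-points. Then $Y'$ is smooth, the exceptional divisors are planes $P\cong\mathbb P^2$ with normal bundle $\mathcal O(-2)$, and $K_{Y'}$ is the pullback of $K_Y$ plus $\frac12\sum P$. Contract the planes one at a time. The intermediate varieties are blow-ups of $Y$ at some of these points, so they are terminal and $\mathbb Q$-factorial. Each contraction contracts only the curves in one plane. These are all numerically proportional, and $K\cdot(\text{line})=\frac12\cdot(-2)=-1$. By Lemma~\ref{lem:ray} these are divisorial steps of a run of the $K_{Y'}$-MMP. Continuing with the runs from $Y$, we get outcomes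
\[
\varphi_n':Y'\to Y\overset{\varphi_n}{\dashrightarrow}X .
\]
They are pairwise different, since $\beta\varphi_m'=\varphi_n'$ implies $\beta\varphi_m=\varphi_n$. Moreover $\kappa(Y')=\kappa(Y)$. This proves (1).

\subsection{Infinitely many flipping rays}
Let $Y$ be as in Section~\ref{sec:Y} and fix $i$. For $j\in\mathbb Z$ the curve $\Gamma^{(j)}=\theta^j(\Gamma_1)$ is a $(-1)$-curve and a section of $\pi$, and it is $\sigma$-invariant since $\theta\sigma=\sigma\theta$. Let $R\to R^{(j)}$ and $V\to V^{(i)}$ be the contractions of $\Gamma^{(j)}$ and of $E_i$. The involutions descend, so we get a $\gamma$-equivariant morphism $\tilde Y\to R^{(j)}\times V^{(i)}$.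

Which curves does it contract? The image of such a curve in $R$ is a point or $\Gamma^{(j)}$, and its image in $V$ is a point or $E_i$. If one image is a point, then $\pi=u$ is constant on the curve, so the other image lies in a fiber. Since $\Gamma^{(j)}$ and $E_i$ are sections, the other image is then a point, too. This is impossible for a curve in $R\times V$. So the only contracted curve is
\[
\tilde C=\Gamma^{(j)}\times_{\mathbb P^1}E_i\cong\mathbb P^1 .
\]
Divide by $\gamma$ and take the Stein factorization. This gives a morphism with connected fibers from $Y$ to a normal projective threefold that contracts exactly one curve, $C=q(\tilde C)$. In particular it is birational and small.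

Since $\gamma$ acts on $\tilde C$ by $u\mapsto-u$, we have $q_*\tilde C=2C$. The map $p_V$ sends $\tilde C$ isomorphically to $E_i$, so \eqref{eq:qK} gives
\[
K_Y\cdot C=\tfrac12\,q^*K_Y\cdot\tilde C=\tfrac12\,K_V\cdot E_i=-\tfrac12 .
\]
By Lemma~\ref{lem:ray}, $C$ spans a $K_Y$-negative extremal ray of flipping type. By Lemma~\ref{lem:theta}(ii), different $j$ give different curves $\tilde C$. These are all $\gamma$-invariant, so the curves $C$ are different. As the contraction of each ray contracts only its own $C$, the rays are different. This proves (2).

\subsection{Kodaira dimensions $-\infty$ and $3$}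
Let $Y$ be a terminal projective threefold and $\varphi:Y\dashrightarrow X$ an outcome. Then $\varphi^{-1}$ contracts no divisor. We claim that on a common resolution $a:\Omega\to Y$, $b:\Omega\to X$
\begin{equation}\label{eq:G}
a^*K_Y=b^*K_X+G,\qquad G\ge0\text{ and $b$-exceptional},
\end{equation}
where $K_X=\varphi_*K_Y$. It suffices to show $G\ge0$ for one step $Z\dashrightarrow Z_+$ and to add up on a common resolution of all steps; the second property follows from $b_*G=\varphi_*K_Y-K_X=0$. For a divisorial contraction $c:Z\to Z_+$ write $K_Z=c^*K_{Z_+}+D$ with $D$ exceptional. Then $-D$ is $c$-ample and $c_*D=0$, so $D\ge0$ by the negativity lemma. For a flip with contraction $Z\to Z'$, the divisor $G$ on a common resolution of $Z$ and $Z_+$ has pushforward $0$ on $Z'$, and $-G$ is nef over $Z'$, because $-K_Z$ and $K_{Z_+}$ are ample over $Z'$. So $G\ge0$, again by the negativity lemma.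

Plurigenera being birational invariants of terminal projective varieties, $\kappa(Y)=\kappa(X)$. Since $K_X$ is nef, $\kappa(X)\ge0$ by Miyaoka's theorem that terminal projective threefolds with nef canonical divisor have nonnegative Kodaira dimension. So there are no outcomes if $\kappa(Y)=-\infty$.

Now let $\kappa(Y)=3$. The idea is that all outcomes are models of one pair with big boundary, to which a known finiteness theorem applies. Recall that a \emph{weak log canonical model} of a log canonical pair $(Y,\Delta)$ is a birational map $\psi:Y\dashrightarrow Z$ to a normal projective variety such that $\psi^{-1}$ contracts no divisor, $K_Z+\psi_*\Delta$ is $\mathbb R$-Cartier and nef, and on a common resolution $a:\Omega\to Y$, $b:\Omega\to Z$ the divisor $a^*(K_Y+\Delta)-b^*(K_Z+\psi_*\Delta)$ is effective and $b$-exceptional. We use \cite[Theorem E]{BCHM} in the following form. \emph{Let $Y$ be normal and projective with $(Y,\Delta_0)$ klt for some $\Delta_0$, let $\mathcal V\subset\mathrm{WDiv}_{\mathbb R}(Y)$ be a finite-dimensional affine subspace defined over $\mathbb Q$, and let $A_0$ be a general ample $\mathbb Q$-divisor. Then there are finitely many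 birational maps $\psi_j:Y\dashrightarrow Z_j$ such that every weak log canonical model $\psi:Y\dashrightarrow Z$ of a log canonical pair $(Y,A_0+B)$ with $0\le B\in\mathcal V$ is of the form $\psi=\xi\circ\psi_j$ with an isomorphism $\xi:Z_j\to Z$.}

The theorem needs an ample part in the boundary, and bigness of $K_Y$ provides one. By Kodaira's lemma, $K_Y\sim_{\mathbb Q}A+E$, where $A$ is a general ample $\mathbb Q$-divisor and $E\ge0$ is a $\mathbb Q$-divisor having no common components with $A$. Choose a rational $\epsilon$ with $0<\epsilon\ll1$ such that $(Y,\Delta)$ is klt, where $\Delta=\epsilon(A+E)\sim_{\mathbb Q}\epsilon K_Y$. Let $\varphi$ be an outcome and let $a,b,G$ be as in \eqref{eq:G}. The equivalences $\Delta\sim_{\mathbb Q}\epsilon K_Y$ and $\varphi_*\Delta\sim_{\mathbb Q}\epsilon K_X$ are given by the same rational function, so $a^*\Delta-b^*\varphi_*\Delta=\epsilon G$ and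
\[
a^*(K_Y+\Delta)=b^*(K_X+\varphi_*\Delta)+(1+\epsilon)G .
\]
Moreover $K_X+\varphi_*\Delta\sim_{\mathbb Q}(1+\epsilon)K_X$ is nef. So every outcome is a weak log canonical model of the one pair $(Y,\Delta)$. The theorem, with $\Delta_0=0$, $A_0=\epsilon A$, $\mathcal V=\mathbb RE$ and $B=\epsilon E$, shows that there are only finitely many outcomes up to isomorphisms compatible with the maps from $Y$. Together with Theorem~\ref{thm:A} for $\kappa=0,1,2$ this proves (3).

\subsection{Higher dimension}
Let $n\ge3$ and $0\le k\le n-1$. Write $k=k_1+k_2$ with $0\le k_1\le2$ and $0\le k_2\le n-3$. Let $Y'$ be a smooth threefold as in Section~\ref{subsec:smooth} with $\kappa(Y')=k_1$ and pairwise different outcomes $\varphi_m':Y'\dashrightarrow X$, $m\in\mathbb Z$. Let $A$ be a product of $k_2$ curves of genus $2$ and $n-3-k_2$ elliptic curves (a point if $n=3$). Then $K_A$ is nef and $\kappa(A)=k_2$. We show that a run from $Y'$, multiplied by $A$, is a run from the smooth $n$-fold $Y'\times A$.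

Consider a step of the run with contraction $c:Z\to Z'$, and suppose that $Z\times A$ is terminal and $\mathbb Q$-factorial, as is true for $Z=Y'$. The curves contracted by $c\times\mathrm{id}_A$ are the $C\times\{a\}$ with $C$ contracted by $c$ and $a\in A$. For a Cartier divisor $L$ on $Z\times A$ we have $L\cdot(C\times\{a\})=L|_{Z\times\{a\}}\cdot C$, which for fixed $a$ depends only on the class of $C$; and $C\times\{a\}$ is algebraically equivalent to $C\times\{a'\}$. So all these curves have proportional classes, and $K_{Z\times A}\cdot(C\times\{a\})=K_Z\cdot C<0$. By Lemma~\ref{lem:ray}, $c\times\mathrm{id}_A$ is the contraction of a $K$-negative extremal ray.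

If $c$ contracts the prime divisor $E$, then $c\times\mathrm{id}_A$ contracts the prime divisor $E\times A$. If $c$ is small with flip $c^+:Z^+\to Z'$, then $c\times\mathrm{id}_A$ and $c^+\times\mathrm{id}_A$ are small, and $K_{Z^+\times A}$, the sum of the pullbacks of $K_{Z^+}$ and $K_A$, is ample over $Z'\times A$, because $K_{Z^+}$ is ample over $Z'$ and the pullback of $K_A$ comes from $Z'\times A$. So $Z^+\times A$ is the flip. As these are divisorial contractions and flips of $K$-negative extremal rays on a $\mathbb Q$-factorial terminal projective variety, the next variety is again $\mathbb Q$-factorial \cite[3.36, 3.37]{KM} and terminal, and the induction continues.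

Hence the maps $\Psi_m=\varphi_m'\times\mathrm{id}_A:Y'\times A\dashrightarrow X\times A$ are outcomes; note that $K_{X\times A}$ is nef. Suppose $\beta\Psi_m=\Psi_{m'}$ with $\beta\in\mathrm{Aut}(X\times A)$. Then $\beta=(\varphi_{m'}'\varphi_m'^{-1})\times\mathrm{id}_A$ as a rational map. So $\beta$ commutes with the projection to $A$, and over a general $a\in A$ it restricts to an automorphism of $X$ that equals $\varphi_{m'}'\varphi_m'^{-1}$. As the outcomes $\varphi_m'$ are pairwise different, $m=m'$. Finally $\kappa(Y'\times A)=k_1+k_2=k$. This proves (4) and completes the proof of Theorem~\ref{thm:B}. \qed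

\begin{thebibliography}{9}

\bibitem{BCHM}
Birkar, Cascini, Hacon and McKernan, \emph{Existence of minimal models for varieties of log general type}, J. AMS \textbf{23} (2010).

\bibitem{KM}
Koll\'ar and Mori, \emph{Birational Geometry of Algebraic Varieties}.

\bibitem{MFO}
\emph{Mathematisches Forschungsinstitut Oberwolfach},
\texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3399/\allowbreak OWR\_2014\_10.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}

\end{thebibliography}

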